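# Shards and Complete Join-Irreducibles in Affine Coxeter Groups

## 1. The roots that a cone of functionals makes nonpositive

Let $(W,S)$ be a Coxeter group with Coxeter matrix $(m_{st})$. Let $V$ be the real vector space with basis the simple roots $\alpha_s$ $(s\in S)$ and symmetric bilinear form $(\alpha_s,\alpha_t)=-\cos(\pi/m_{st})$, which means $-1$ if $m_{st}=\infty$. The group acts by $s(v)=v-2(\alpha_s,v)\alpha_s$. Let $\Phi=W\cdot\{\alpha_s\}$ be the set of real roots, with no imaginary roots added, and $\Phi^+$ the positive ones. We assume that $W$ is **affine**: every irreducible component of $(W,S)$ is irreducible affine. On the dual space $V^*$ we use the contragredient action, and for $\beta\in\Phi^+$ we put $H_\beta=\{f\in V^*:f(\beta)=0\}$.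

The proof turns on two sets of positive roots. For $f\in V^*$, and for a nonempty set $\Sigma\subseteq V^*$, let
$$B_f=\{\rho\in\Phi^+: f(\rho)\le 0\},\qquad J_\Sigma=\{\rho\in\Phi^+: f(\rho)\le 0\ \text{ for all } f\in\Sigma\}=\bigcap_{f\in\Sigma}B_f. \tag{1}$$
We shall use $J_\Sigma$ for convex cones $\Sigma\subseteq H_\beta$ that span $H_\beta$. Then $\beta\in J_\Sigma$, because every $f\in\Sigma$ kills $\beta$. A larger cone gives a smaller set. At one extreme, $\Sigma=H_\beta$ gives $J_\Sigma=\{\beta\}$: if $\rho\le 0$ on $H_\beta$, then, replacing $f$ by $-f$, $\rho=0$ on $H_\beta$, so $\rho$ is a multiple of $\beta$ and hence $\rho=\beta$.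

The purpose of (1) is this. The hyperplane $H_\beta$ will be chopped into finitely many cones called shards. We shall prove that for a shard $\Sigma$ the set $J_\Sigma$ is an indecomposable element (a complete join-irreducible) of a certain lattice of sets of roots, and that every such element is $J_\Sigma$ for exactly one shard $\Sigma$.

## 2. Biclosed sets, lower walls, shards, and the theorem

**Definition (biclosed sets).** A set $B\subseteq\Phi^+$ is *closed* if $\rho,\sigma\in B$, $a,b\ge0$ and $a\rho+b\sigma\in\Phi^+$ imply $a\rho+b\sigma\in B$. It is *biclosed* if $B$ and $\Phi^+\setminus B$ are both closed. The *extended weak order* of $W$ (Dyer) is the set of biclosed sets ordered by inclusion.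

For every $f\in V^*$ the sets $\{\rho\in\Phi^+:f(\rho)<0\}$ and $B_f=\{\rho\in\Phi^+:f(\rho)\le0\}$ are biclosed: a nonnegative combination of numbers $\leq 0$ is $\le0$, and so on for $<0$, $\ge 0$, $>0$ (when a root is a nonnegative combination, not both coefficients vanish).

Two facts are taken as given:

* (BS) for affine $W$ the extended weak order is a complete lattice (Barkley–Speyer);
* (F) the finite biclosed sets are exactly the inversion sets $N(w)=\Phi^+\cap w\Phi^-$, $w\in W$.

**Definition (lower walls and CJIs).** A *lower wall* of a biclosed $B$ is a root $\beta\in B$ such that $B\setminus\{\beta\}$ is biclosed. An element $x$ of a complete lattice is *completely join-irreducible* if $x$ is not the join of $\{y:y<x\}$. "CJI" means a completely join-irreducible element of the extended weak order.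

**Definition (cuts and shards).** The *Coxeter arrangement* is $\mathcal A=\{H_\beta:\beta\in\Phi^+\}$ in all of $V^*$, not only in the Tits cone. The fundamental chamber is $C=\{f:f(\alpha_s)\ge0\ \forall s\}$. A *rank-two subarrangement* is the set of all hyperplanes of $\mathcal A$ containing a given codimension-2 subspace, provided there are at least two; it may be infinite. Its two hyperplanes that define facets of the region containing $C$ are called *basic*. A hyperplane $H'$ *cuts* $H$ if both lie in a common rank-two subarrangement in which $H'$ is basic and $H$ is not. The *shards in* $H$ are the closures of the connected components of $H\setminus\bigcup_{H'\text{ cuts }H}(H\cap H')$. Write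
$$\mathrm{Cut}(\beta)=\{\gamma\in\Phi^+:H_\gamma\text{ cuts }H_\beta\}.$$

The question, raised in "Shards for the affine symmetric group" (https://fpsac2024.rub.de/public/submitted_posters/barkley.pdf), is whether CJIs and shards are in bijection, compatibly with lower walls. For the affine symmetric group this is a result of Barkley, and the analogue for finite Coxeter groups is due to Reading. For affine groups the answer is yes.

**Theorem A.** Let $W$ be affine. Every CJI $J$ has exactly one lower wall $\beta_J$. There is exactly one shard $\Sigma(J)\subseteq H_{\beta_J}$ such that for all $\gamma\in\mathrm{Cut}(\beta_J)$: $\Sigma(J)\subseteq\{f(\gamma)\le0\}$ if $\gamma\in J$, and $\Sigma(J)\subseteq\{f(\gamma)\ge0\}$ if $\gamma\notin J$. The map $J\mapsto\Sigma(J)$ is a bijection from CJIs to shards of the $W$-Coxeter arrangement in $V^*$.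

Theorem B in Section 13 adds that the inverse is $\Sigma\mapsto J_\Sigma$, together with further consequences.

## 3. Type $\tilde A_1$ in full, and one wall in $\tilde A_2$

**Type $\tilde A_1$.** There are two simple roots $a_0,a_1$ with $m=\infty$. Put $\alpha=a_1$ and $\delta=a_0+a_1$. The positive roots are $\alpha+k\delta$ $(k\ge0)$ and $-\alpha+k\delta$ $(k\ge1)$. Ordered by angle in the plane $V$ they are
$$\alpha<\alpha+\delta<\alpha+2\delta<\cdots\ \cdots<-\alpha+2\delta<-\alpha+\delta. \tag{2}$$
A root is a nonnegative combination of two others exactly when it lies between them. So "closed" means order-convex, and "biclosed" means that the set is an initial or a final segment of (2). The initial segments are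
$$I_m=\{\alpha,\dots,\alpha+(m-1)\delta\},\quad I_\infty=\{\alpha+k\delta:k\ge0\},\quad I^j=\Phi^+\setminus\{-\alpha+\delta,\dots,-\alpha+j\delta\},$$
and the final segments are their mirror images $F_m,F_\infty,F^j$; thus $F_m=\{-\alpha+\delta,\dots,-\alpha+m\delta\}$ and $F^j=\Phi^+\setminus\{\alpha,\dots,\alpha+(j-1)\delta\}$.

Below $I_m$ or $I^j$ with $m,j\ge1$ there are only initial segments (the last root is missing), and they form a chain with a largest proper element. So $I_m$ and $I^j$ are CJIs, with lower walls $\alpha+(m-1)\delta$ and $-\alpha+(j+1)\delta$. The same holds for $F_m,F^j$. The remaining biclosed sets are not CJIs: $\emptyset$ is the empty join, $I_\infty=\bigcup I_m$ and $F_\infty=\bigcup F_m$ have no lower wall, and $\Phi^+$ is the join of $\{\alpha\}$ and $\{-\alpha+\delta\}$. So a root $\beta=\alpha+k\delta$ with $k\ge1$ is the lower wall of exactly two CJIs, $I_{k+1}$ and $F^k$, while $\alpha$ is the lower wall of only one, $I_1$.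

Now the shards. All hyperplanes are lines through $0$ in $V^*\cong\mathbb R^2$. They form one rank-two subarrangement, with basic roots $\alpha$ and $\delta-\alpha$. So the lines $H_\alpha$ and $H_{\delta-\alpha}$ are uncut, and every other line is cut at $0$ into two rays. For $\beta=\alpha+k\delta$, $k\ge1$, the ray through $(f(\alpha),f(\delta))=(-k,1)$ gives $J_\Sigma=\{\alpha+l\delta:l\le k\}=I_{k+1}$. The ray through $(k,-1)$ gives $J_\Sigma=\{\alpha+l\delta:l\ge k\}\cup\{-\alpha+l\delta:l\ge1\}=F^k$. The first ray has $f(\alpha)<0<f(\delta-\alpha)$, in agreement with $\alpha\in I_{k+1}\not\ni\delta-\alpha$; on the second ray the signs are reversed. The infinite CJI $F^k$ is visible only at $f(\delta)<0$, which is why the arrangement must be taken in all of $V^*$.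

**One wall in $\tilde A_2$.** Here $\Phi^+$ consists of $\alpha+k\delta$ with $k\ge0$ for $\alpha\in\{\alpha_1,\alpha_2,\theta=\alpha_1+\alpha_2\}$ and $-\alpha+k\delta$ with $k\ge1$; the third simple root is $\delta-\theta$. Take $\beta=\theta$. If $H_\gamma$ cuts $H_\theta$, then $\theta=a\gamma+b\gamma'$ with $a,b>0$, where $\gamma,\gamma'$ are the basic roots of the plane. Both are then supported on $\{\alpha_1,\alpha_2\}$, so the plane is $\mathrm{span}(\alpha_1,\alpha_2)$, with positive roots $\alpha_1<\theta<\alpha_2$. Hence $\mathrm{Cut}(\theta)=\{\alpha_1,\alpha_2\}$. Since $f(\alpha_1)=-f(\alpha_2)$ on $H_\theta$, there are two shards in $H_\theta$, the half-planes $\{f(\alpha_1)\le0\}$ and $\{f(\alpha_1)\geq0\}$. Call the first one $\Sigma_1$; on it $f(\delta)$ is an arbitrary real number, so $J_{\Sigma_1}$ contains no root with a $\delta$-part, and $J_{\Sigma_1}=\{\alpha_1,\theta\}=N(s_1s_2)$.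

The CJIs match. Any biclosed set containing $\theta=\alpha_1+\alpha_2$ contains $\alpha_1$ or $\alpha_2$, because its complement is closed. So it contains $\{\alpha_1,\theta\}$ or $\{\alpha_2,\theta\}$, both of which are inversion sets. These two are the minimal biclosed sets containing $\theta$.

## 4. Why intersecting and walking are not enough

**Intersections.** One would like to show directly that $J_\Sigma=\bigcap_{f\in\Sigma} B_f$ is biclosed. But an intersection of biclosed sets need not be biclosed. In $\tilde A_2$, $\{\alpha_1,\theta\}\cap\{\alpha_2,\theta\}=\{\theta\}$ is not biclosed, since $\theta$ is the sum of two roots in the complement. These two sets are of the form $B_f$ with $f\in H_\theta$: take $f(\alpha_1)=\mp1$, $f(\alpha_2)=\pm1$, $f(\delta)=2$. They come from different shards, so any proof must use that the functionals lie in one shard.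

**Walking.** So take one generic $f\in\Sigma$ and look for the least biclosed subset $X(f)$ of $B_f$ that still contains $\beta$; then move $f$ inside $\Sigma$ and check that $X(f)$ does not change each time $f$ crosses a hyperplane. This works as long as only finitely many hyperplanes are crossed. It stops at $\{f(\delta)=0\}$. On the shard $\Sigma_1$ above, let $f_t(\alpha_1)=-1$, $f_t(\alpha_2)=1$, $f_t(\delta)=t$. As $t$ decreases to $0$, the root $\alpha_1+k\delta$ enters $B_{f_t}$ at $t=1/k$, for each $k\ge1$, so infinitely many hyperplanes are crossed before $t=0$. No path in $\Sigma_1$ from $\{f(\delta)>0\}$ to $\{f(\delta)<0\}$ avoids $\{f(\delta)=0\}$.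

We get across by not walking. For small $t>0$ we have $B_{f_t}\subseteq B_{f_{-t}}$: the roots in $B_{f_t}$ are $\theta$, the $\alpha_1+k\delta$ and the $-\alpha_2+k\delta$ with $k\le 1/t$, and $f_{-t}$ is $\leq 0$ on all of them. It will turn out that such an inclusion alone forces $X(f_t)=X(f_{-t})$.

**Non-separable sets.** In the other direction, from a biclosed set with a lower wall to a shard, one would like to write the set as $B_f$. This can fail. In $\tilde A_2$ let
$$B=\{\alpha_2+k\delta,\ \theta+k\delta: k\ge0\}\cup\{\alpha_1\},$$
and let $f_0(\alpha_1)=0$, $f_0(\alpha_2)=1$, $f_0(\delta)=0$. $B$ is the set of positive roots with $f_0>0$, together with $\alpha_1$. A combination of elements of $B$ has $f_0>0$ or is a multiple of $\alpha_1$, so $B$ is closed. The complement consists of roots with $f_0<0$ and of $\pm\alpha_1+k\delta$, $k\ge1$. A combination of elements of the complement with $f_0=0$ uses only the latter, so it has a positive $\delta$-coefficient and is not $\alpha_1$; so the complement is closed. Clearly $B\setminus\{\alpha_1\}=\{f_0>0\}$ is biclosed, so $\alpha_1$ is a lower wall. But $B\ne B_f$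 for every $f$: from $\alpha_2+k\delta\in B_f$ for all $k$ we get $f(\delta)\le0$, and from $\pm\alpha_1+\delta\notin B_f$ we get $2f(\delta)>0$. So we shall need the general shape of biclosed sets (Lemma 5), and families $f_M=-Mf_0+\cdots$ in place of one functional.

**Until Section 12, $W$ is irreducible affine.**

## 5. Affine coordinates and closed halves

**Step 1: one model for all types.** The purpose is to make $\delta$ and the gradients visible. There is an irreducible reduced crystallographic root system $\Phi_0$ spanning the dual $E^*$ of a Euclidean space $E$, with simple roots $\alpha_1,\dots,\alpha_n$ and highest root $\theta$, such that $W$ is the affine Weyl group generated by the reflections in the hyperplanes $\{\alpha+k=0\}$ ($\alpha\in\Phi_0,k\in\mathbb Z$) of $E$, and $S$ is the set of reflections in the walls of the alcove $\{\alpha_i>0,\ \theta<1\}$ (Bourbaki, *Lie* Ch. IV–VI; Humphreys, *Reflection groups and Coxeter groups*). Let $\mathcal F=E^*\oplus\mathbb R\delta$ be the space of affine functions on $E$, with $\delta$ the constant function $1$, and let the form on $\mathcal F$ be the inner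 product of gradients. It is positive semidefinite with radical $\mathbb R\delta$. The functions $a_i=\alpha_i$ $(i\ge1)$ and $a_0=\delta-\theta$ form a basis. The functions $a_s/|a_s|$ have Gram matrix $(-\cos(\pi/m_{st}))$, and a reflection acts on functions by $\varphi\mapsto\varphi-\frac{2(a,\varphi)}{(a,a)}a$. So $V\cong\mathcal F$, $W$-equivariantly.

The reflection in $\{\alpha'+l=0\}$ sends $\alpha+k\delta$ to $s_{\alpha'}\alpha+(k-l\langle\alpha,\alpha'^\vee\rangle)\delta$, so $W$ permutes the functions $\alpha+k\delta$. Each reflecting hyperplane is $W$-conjugate to a wall of the alcove. So each root of the geometric representation spans the same ray as exactly one $\alpha+k\delta$, and conversely. All our notions (closed, biclosed, walls, $H_\beta$, $C$, cuts) depend only on the rays of the roots. So from now on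
$$\Phi=\{\alpha+k\delta:\alpha\in\Phi_0,k\in\mathbb Z\},\qquad \Phi^+=\{\alpha+k\delta:k\ge0\text{ if }\alpha\in\Phi_0^+,\ k\ge1\text{ if }\alpha\in\Phi_0^-\}.$$
Call $\alpha$ the *gradient* of $\alpha+k\delta$. We shall use the following.

* No two distinct roots span the same ray, since $\Phi_0$ is reduced.
* Positive roots are nonnegative *integer* combinations of the simple roots $a_0,\dots,a_n$. Indeed $\delta=a_0+\theta$ is one; so is $\alpha+k\delta$ for $\alpha\in\Phi_0^+$, $k\geq 0$; and for $k\ge1$, $-\alpha+k\delta=(\theta-\alpha)+a_0+(k-1)\delta$, where $\theta-\alpha$ is a nonnegative integer combination of $\alpha_1,\dots,\alpha_n$.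
* $W$ permutes $\Phi$ and fixes $\delta$, and $\delta$ is a positive combination of the simple roots.

A functional $f_0$ on $\mathrm{span}\,\Phi_0$ is extended to $V$ by $f_0(\delta)=0$.

**Step 2: subsystems.** We shall restrict biclosed sets to smaller affine systems. For a root subsystem $\Psi\subseteq\Phi_0$ put $\widehat\Psi=\{\alpha+k\delta:\alpha\in\Psi, k\in\mathbb Z\}$ and $\widehat\Psi^+=\widehat\Psi\cap\Phi^+$. If $\Psi$ is irreducible, this is the affine system of $\Psi$ with its standard positive system for $\Psi\cap\Phi_0^+$, so (F) and the other facts about irreducible affine systems apply to it. If $\Psi$ has components $\Psi_c$, a subset of $\widehat\Psi^+$ is biclosed in $\widehat\Psi^+$ iff its intersection with each $\widehat\Psi_c^+$ is. The reason is that a positive combination of roots with gradients in different components has a gradient with two nonzero orthogonal parts, so it is not in $\widehat\Psi$; and a combination, lying in $\widehat\Psi$, of two roots of $\widehat\Psi_c$ lies in $\widehat\Psi_c$.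

**Step 3: a symmetric reformulation.** Biclosedness is about $\Phi^+$, which $W$ does not preserve. We replace biclosed sets by subsets of $\Phi$ on which $W$ and $-1$ act. Call $D\subseteq\Phi$ *closed* if $\rho,\sigma\in D$, $a,b\ge0$, $a\rho+b\sigma\in\Phi$ imply $a\rho+b\sigma\in D$. For $X\subseteq\Phi^+$ put $\tilde X=X\cup-(\Phi^+\setminus X)$, so that $\Phi=\tilde X\sqcup-\tilde X$.

**Lemma 1.** $X$ is biclosed iff $\tilde X$ is closed.

*Proof.* If $\tilde X$ is closed, so is $-\tilde X$, hence $X=\tilde X\cap\Phi^+$ and $\Phi^+\setminus X=-\tilde X\cap\Phi^+$ are closed. Conversely let $X$ be biclosed and consider a combination with coefficients $a,b$. If $a=0$ or $b=0$ there is nothing to prove, so let $a,b>0$. A root that is a positive combination of two elements of $X$ is positive and lies in $X$. Likewise for two elements of $-(\Phi^+\setminus X)$. Let finally $\rho\in X$, $\sigma\in\Phi^+\setminus X$ and $\tau=a\rho-b\sigma\in\Phi$. If $\tau>0$ and $\tau\notin X$, then $a\rho=\tau+b\sigma$ gives $\rho\notin X$, a contradiction; so $\tau>0$ implies $\tau\in X$. If $\tau<0$ and $-\tau\in X$, then $b\sigma=a\rho+(-\tau)$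 gives $\sigma\in X$, a contradiction; so $\tau<0$ implies $-\tau\in\Phi^+\setminus X$. In both cases $\tau\in\tilde X$. $\square$

The same argument works inside $\widehat\Psi$. A *closed half* is a closed $D\subseteq\Phi$ with $\Phi=D\sqcup-D$. Closed halves are exactly the sets $\tilde X$ with $X$ biclosed, and $X=\tilde X\cap\Phi^+$. So the group $\{\pm1\}\times W$ acts on closed halves. From the definitions,
$$\widetilde{N(w)}=w\Phi^-,\qquad \widetilde{\Phi^+\setminus X}=-\tilde X. \tag{3}$$
For example, in $\tilde A_1$ with $X=\{\alpha\}=N(s_1)$ we get $\tilde X=\{\alpha\}\cup(\Phi^-\setminus\{-\alpha\})=s_1\Phi^-$.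

**Step 4: minimal sets exist.** Unions and intersections of chains of biclosed sets are biclosed. By Zorn, *if $\beta\in B$ with $B$ biclosed, there is a minimal biclosed set $X$ with $\beta\in X\subseteq B$*, and it is minimal among all biclosed sets containing $\beta$.

## 6. Planes of roots

Here we translate "basic", "cut" and "shard" into statements about two-dimensional slices of $\Phi^+$.

**Step 1: the order on a plane.** Let $P\subset V$ be a plane with $|P\cap\Phi^+|\ge2$. A functional that is positive on the simple roots is positive on $\Phi^+$, so $P\cap\Phi^+$ lies in an open half-plane and is totally ordered by angle. If $\rho<\sigma<\tau$, then $\sigma$ is a positive combination of $\rho$ and $\tau$. If $P\cap\Phi^+$ is infinite, two of its roots have the same gradient, so $\delta\in P$. If $\delta\in P$, then $P=\mathrm{span}(\alpha,\delta)$ for some $\alpha\in\Phi_0^+$, the gradients that occur are $\pm\alpha$, and the order is (2) up to reversal. So $P\cap\Phi^+$ always has a first and a last element, and all its elements are nonnegative combinations of these two.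

The hyperplanes $H_\rho$ that contain a codimension-2 subspace are those with $\rho$ in its annihilator $P$. The region of $\{H_\rho:\rho\in P\cap\Phi^+\}$ containing $C$ is $\{f:f(\rho)\ge0\ \forall\rho\in P\cap\Phi^+\}$, and it is already cut out by the first and the last root. So these two are the basic roots of $P$, and
$$\gamma\in\mathrm{Cut}(\beta)\iff \gamma\ne\beta,\ \gamma\text{ is first or last in }\mathrm{span}(\beta,\gamma)\cap\Phi^+,\ \text{and }\beta\text{ is neither.} \tag{4}$$

**Lemma 2.** If $B$ is biclosed and $P$ is as above, then $B\cap P$ is an initial or a final segment of $P\cap\Phi^+$.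

*Proof.* $B\cap P$ and its complement in $P\cap\Phi^+$ are convex for the order. If $B$ contains both the first and the last element, then $B\cap P=P\cap\Phi^+$; if neither, the complement is everything and $B\cap P=\emptyset$. If exactly one, convexity shows that $B\cap P$ is a segment starting there. $\square$

**Lemma 3.** $\mathrm{Cut}(\beta)$ is finite.

*Proof.* Let $\gamma\in\mathrm{Cut}(\beta)$ and let $\gamma'$ be the other basic root of $P=\mathrm{span}(\beta,\gamma)$. Then $\beta=a\gamma+b\gamma'$ with $a,b>0$, and we claim that $a,b$ are integers. If $\delta\in P$, the basic roots are $\alpha$ and $\delta-\alpha$, and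
$$\alpha+k\delta=(k+1)\alpha+k(\delta-\alpha),\qquad -\alpha+k\delta=(k-1)\alpha+k(\delta-\alpha).$$
If $\delta\notin P$, the form is positive definite on $P$ (its radical is $\mathbb R\delta$), and $P\cap\Phi$ is a finite reduced crystallographic root system: it is stable under its own reflections, and $2(\rho,\sigma)/(\sigma,\sigma)$ depends only on gradients, so it is an integer. Its positive roots $P\cap\Phi^+$ have base $\gamma,\gamma'$, and positive roots are integer combinations of the base. Hence $a\ge1$, and $\beta-\gamma=(a-1)\gamma+b\gamma'$ has nonnegative coefficients in the simple roots. Since $\gamma$ has nonnegative integer coefficients, this leaves finitely many $\gamma$. $\square$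

**Step 2: shards as sign vectors.** By Lemma 3 the components of $H_\beta\setminus\bigcup_{\gamma\in\mathrm{Cut}(\beta)}H_\gamma$ correspond bijectively to the sign vectors on $\mathrm{Cut}(\beta)$ that are realized strictly by points of $H_\beta$. The shards in $H_\beta$ are the closures of these components and correspond bijectively to them. For a shard $\Sigma$ let $\Sigma^\circ$ be its component; it is an open convex cone in $H_\beta$, dense in $\Sigma$. So $\Sigma$ spans $H_\beta$ and determines $\beta$.

**Definition.** A biclosed $B$ with lower wall $\beta$ *has shard $\Sigma$ at $\beta$* if $\Sigma\subseteq H_\beta$ is a shard and, for $f\in\Sigma^\circ$ and $\gamma\in\mathrm{Cut}(\beta)$, we have $f(\gamma)<0\iff\gamma\in B$.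

There is at most one such $\Sigma$. Since $\Sigma^\circ$ meets no $H_\gamma$ with $\gamma\in\mathrm{Cut}(\beta)$, this condition is equivalent to the closed one: $\Sigma\subseteq\{f(\gamma)\le0\}$ for $\gamma\in B$ and $\Sigma\subseteq\{f(\gamma)\ge0\}$ for $\gamma\notin B$. For a CJI it is the condition of Theorem A. In $\tilde A_1$ the set $I_{k+1}$ $(k\ge1)$ has at its lower wall $\alpha+k\delta$ the shard given by the ray through $(-k,1)$.

**Lemma 4.** Let $\beta$ be a lower wall of the biclosed set $B$, let $X$ be biclosed with $\beta\in X\subseteq B$, and let $P\ni\beta$ be a plane in which $\beta$ is not basic. Then $X\cap P=B\cap P$. In particular $X\cap\mathrm{Cut}(\beta)=B\cap\mathrm{Cut}(\beta)$.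

*Proof.* Reversing the order if necessary, let $B\cap P$ be a final segment. It contains the last element, which is $>\beta$. If it also contained an element below $\beta$, the set $(B\setminus\{\beta\})\cap P$ would not be convex. So $B\cap P=\{\rho\ge\beta\}$. If $X\cap P$ were an initial segment, it would contain the first element, which is $<\beta$ and not in $B$. So $X\cap P$ is a final segment that contains $\beta$ and lies in $\{\rho\ge\beta\}$, hence equals it. For the last claim use the planes $\mathrm{span}(\beta,\gamma)$, $\gamma\in\mathrm{Cut}(\beta)$. $\square$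

So shrinking $B$ while keeping $\beta$ never changes the shard data.

## 7. The shape of a biclosed set

The next lemma says that a biclosed set is a half-space of gradients plus a finite piece and a cofinite piece. The set $B$ of Section 4 is of this kind.

**Lemma 5.** Let $B$ be biclosed. There are a linear functional $f_0$ on $\mathrm{span}\,\Phi_0$ (possibly $0$) and a partition $\Phi_0\cap\ker f_0=\Phi_1\sqcup\Phi_2$ into mutually orthogonal unions of irreducible components of $\Phi_0\cap\ker f_0$ such that
$$B=\{\rho\in\Phi^+:f_0(\rho)>0\}\sqcup B_1\sqcup B_2, \tag{5}$$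
where $B_1=B\cap\widehat\Phi_1^+$ is cofinite biclosed in $\widehat\Phi_1^+$ and $B_2=B\cap\widehat\Phi_2^+$ is finite biclosed in $\widehat\Phi_2^+$. Conversely, given $f_0$ and such a partition, any set of the form (5) with $B_1,B_2$ biclosed in $\widehat\Phi_1^+,\widehat\Phi_2^+$ is biclosed.

*Proof.* **Step 1: sort the gradients.** For $\alpha\in\Phi_0$ the set $B\cap\mathrm{span}(\alpha,\delta)$ is an initial or final segment of a chain like (2). So $\{k:\alpha+k\delta\in B\}$ is finite or cofinite in $\{k:\alpha+k\delta\in\Phi^+\}$. Let $\mathcal P$ be the set of $\alpha$ for which it is cofinite, and $\mathcal Q=\Phi_0\setminus\mathcal P$. If $\alpha,\alpha'\in\mathcal P$ and $\alpha+\alpha'\in\Phi_0$, then for all large $k$ we can write $\alpha+\alpha'+k\delta=(\alpha+k_1\delta)+(\alpha'+k_2\delta)$ with both summands in $B$; so $\alpha+\alpha'\in\mathcal P$. Thus $\mathcal P$ is closed under addition within $\Phi_0$, and likewise $\mathcal Q$ (use $\Phi^+\setminus B$). Put $\mathcal P_s=\mathcal P\cap-\mathcal P$ and $\mathcal Q_s=\mathcal Q\cap-\mathcal Q$.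

**Step 2: $\mathcal P_s\perp\mathcal Q_s$.** Otherwise there are $\alpha\in\mathcal P_s$, $\alpha'\in\mathcal Q_s$ with $(\alpha,\alpha')<0$, after replacing $\alpha'$ by $-\alpha'$ if necessary. They are not proportional, so $\alpha+\alpha'\in\Phi_0$. If $\alpha+\alpha'\in\mathcal P$, then $\alpha'=(\alpha+\alpha')+(-\alpha)\in\mathcal P$. If $\alpha+\alpha'\in\mathcal Q$, then $\alpha=(\alpha+\alpha')+(-\alpha')\in\mathcal Q$. Both are contradictions.

**Step 3: a parabolic set and the functional $f_0$.** Let $R=\mathcal P\cup\mathcal Q_s$. We claim that $R$ is parabolic, that is, closed under addition within $\Phi_0$ with $R\cup-R=\Phi_0$. If $\alpha\notin R$, then $\alpha\in\mathcal Q\setminus\mathcal Q_s$, so $-\alpha\in\mathcal P$; hence $R\cup-R=\Phi_0$. Sums in $\Phi_0$ of two elements of $\mathcal P$ lie in $\mathcal P$, and of two elements of $\mathcal Q_s$ in $\mathcal Q_s$. If $\alpha\in\mathcal P$, $\alpha'\in\mathcal Q_s$ and $\alpha+\alpha'\in\Phi_0\setminus R\subseteq\mathcal Q$, then $\alpha=(\alpha+\alpha')+(-\alpha')\in\mathcal Q$, a contradiction. This proves the claim.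

By Bourbaki, *Lie* VI §1.7, Prop. 20, there are a base $\Pi$ of $\Phi_0$ and a subset $\Pi'\subseteq\Pi$ such that $R$ consists of the roots positive for $\Pi$ and the negative roots supported on $\Pi'$. Let $f_0=0$ on $\Pi'$ and $f_0=1$ on $\Pi\setminus\Pi'$. Then $R=\Phi_0\cap\{f_0\ge0\}$. If $\alpha\in\mathcal P\setminus\mathcal P_s$, then $-\alpha\in\mathcal Q\setminus\mathcal Q_s$, so $-\alpha\notin R$. Therefore
$$\Phi_0\cap\ker f_0=R\cap-R=\mathcal P_s\sqcup\mathcal Q_s,\qquad \Phi_0\cap\{f_0>0\}=\mathcal P\setminus\mathcal P_s.$$
Put $\Phi_1=\mathcal P_s$ and $\Phi_2=\mathcal Q_s$. They are orthogonal with union $\Phi_0\cap\ker f_0$, so both are unions of irreducible components of it.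

**Step 4: $B$ contains all positive roots with $f_0>0$ and none with $f_0<0$.** Let $f_0(\alpha)>0$, so $\alpha\in\mathcal P$ and $-\alpha\in\mathcal Q$. The segment $B\cap\mathrm{span}(\alpha,\delta)$ contains infinitely many roots of gradient $\alpha$ and finitely many of gradient $-\alpha$. If it started from the $(-\alpha)$-end, it would contain all roots of gradient $-\alpha$, which are infinitely many. So it starts from the $\alpha$-end. If it contained one root of gradient $-\alpha$, it would contain infinitely many. So it consists of roots of gradient $\alpha$, and being infinite it is $\{\alpha+k\delta\in\Phi^+\}$. This proves the claim, hence (5). By the definition of $\mathcal P$ and $\mathcal Q$, $B_1$ is cofinite in $\widehat\Phi_1^+$ and $B_2$ is finite. Both are biclosed, as intersections of $B$ with subsystems.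

**Step 5: the converse.** Let $\tilde B_i=B_i\cup-(\widehat\Phi_i^+\setminus B_i)$, which is closed in $\widehat\Phi_i$ by Lemma 1. Then $\tilde B=\{\rho\in\Phi:f_0(\rho)>0\}\cup\tilde B_1\cup\tilde B_2$. By Lemma 1 we must show that $\tilde B$ is closed. Let $\rho=a\rho_1+b\rho_2\in\Phi$ with $\rho_1,\rho_2\in\tilde B$, $a,b>0$. If some $f_0(\rho_i)>0$, then $f_0(\rho)>0$. If $\rho_1,\rho_2\in\tilde B_1$, the gradient of $\rho$ is a root in $\ker f_0$ and in $\mathrm{span}\,\Phi_1$; since $\Phi_2\perp\Phi_1$ it lies in $\Phi_1$, and so $\rho\in\tilde B_1$. The same holds for $\tilde B_2$. If $\rho_1\in\widehat\Phi_1$ and $\rho_2\in\widehat\Phi_2$, the gradient of $\rho$ would be a root in $\ker f_0$ with nonzero parts in both spans, so in neither $\Phi_1$ nor $\Phi_2$, which is impossible. $\square$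

## 8. Completely join-irreducible means minimal over a root

The aim is to replace the lattice-theoretic definition of CJI by a minimality property.

Recall that $N(ws)$ and $N(w)$ differ only in the root $\pm wa_s$: since $s\Phi^-=(\Phi^-\setminus\{-a_s\})\cup\{a_s\}$, we have $N(ws)=N(w)\sqcup\{wa_s\}$ if $wa_s>0$, and $N(ws)=N(w)\setminus\{-wa_s\}$ if $wa_s<0$. The second case occurs for some $s$ if $w\ne e$. The first occurs for some $s$ if $W$ is infinite, since there is no longest element.

**Lemma 6.** If $X\ne\emptyset$ is biclosed without lower walls, then $X$ is infinite and is the union of an increasing sequence of finite biclosed sets.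

*Proof.* Apply Lemma 5 to $B=X$. If $B_2\ne\emptyset$, on some component of $\Phi_2$ it is $N(w)$ with $w\ne e$, by (F). Choose $s$ with $N(ws)=N(w)\setminus\{\beta'\}$. By the converse in Lemma 5, $X\setminus\{\beta'\}$ is biclosed, a contradiction. If $\Phi_1\neq\emptyset$, on a component of $\Phi_1$ the complement of $B_1$ is $N(w)$ in an infinite Coxeter group, so there is $s$ with $N(ws)=N(w)\sqcup\{\beta'\}$. Then $\beta'\in X$, and again $X\setminus\{\beta'\}$ is biclosed, a contradiction.

So $X=\{\rho\in\Phi^+:f_0(\rho)>0\}$. As $X\neq\emptyset$, we have $f_0\ne0$, and $X$ contains all positive roots of some gradient, so it is infinite. Choose $g\in V^*$ positive on the simple roots, and put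
$$N_m=\{\rho\in\Phi^+:(g-mf_0)(\rho)<0\}=\{\rho\in\Phi^+:mf_0(\rho)>g(\rho)\}\qquad(m\ge1).$$
This is biclosed. It is finite, because there are finitely many gradients and $(g-mf_0)(\delta)=g(\delta)>0$. Since $g>0$ on $\Phi^+$, $N_m$ increases with $m$ and $\bigcup_mN_m=X$. $\square$

**Lemma 7.** Every CJI has exactly one lower wall. For a biclosed $X$ and $\beta\in\Phi^+$: $X$ is a CJI with lower wall $\beta$ iff $X$ is minimal among the biclosed sets containing $\beta$.

*Proof.* Let $X$ be a CJI. It is not $\emptyset$, which is the join of the empty family. If it had no lower wall, it would be the union, hence the join, of the finite sets $N_m<X$ of Lemma 6, a contradiction. So let $\beta$ be a lower wall, and let $j<X$ be the join of $\{Y:Y<X\}$. Then $j\supseteq X\setminus\{\beta\}$, so $j=X\setminus\{\beta\}$. This determines $\beta$. Every $Y<X$ lies in $j$, so it omits $\beta$; thus $X$ is minimal among biclosed sets containing $\beta$.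

Conversely let $X$ be minimal among the biclosed sets containing $\beta$. If $\beta'$ is a lower wall of $X$, then $\beta\notin X\setminus\{\beta'\}$ by minimality, so $\beta'=\beta$. If $X$ had no lower wall, then $X$ would be infinite and $\beta$ would lie in some finite biclosed $N_m\subsetneq X$ by Lemma 6, contradicting minimality. So $\beta$ is a lower wall. All $Y<X$ omit $\beta$, so they lie in the biclosed set $X\setminus\{\beta\}$, and so does their join. Hence $X$ is a CJI. $\square$

## 9. From a lower wall to its shard

We now show that every lower wall of every biclosed set has a shard, and that $J_\Sigma$ is a lower bound.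

**Lemma 8.** Let $\beta$ be a lower wall of the biclosed set $B$. Then $B$ has a shard $\Sigma$ at $\beta$, and $J_\Sigma\subseteq B$.

*Proof.* Take $f_0,\Phi_1,\Phi_2$ from Lemma 5 and let $\beta=\alpha+k\delta$. As $\beta\in B$, $f_0(\alpha)\ge0$.

**Step 1: $f_0(\alpha)=0$.** Suppose $f_0(\alpha)>0$. Then $B\cap\mathrm{span}(\alpha,\delta)=\{\alpha+l\delta\in\Phi^+\}$. Order the plane so that this is an initial segment. After deleting $\beta$ we have a set that contains elements $>\beta$ but not $\beta$, so it is not an initial segment. It is nonempty and omits the last root of the plane, so it is not a final segment. This contradicts Lemma 2 for $B\setminus\{\beta\}$.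

So $\alpha\in\Phi_K$ with $K\in\{1,2\}$. Put $\epsilon=+1$ if $K=2$ and $\epsilon=-1$ if $K=1$.

**Step 2: separate inside $\widehat\Phi_K$.** We claim that there is a functional $g$ on $\mathrm{span}(\Phi_K)\oplus\mathbb R\delta$ with
$$g(\delta)=\epsilon,\quad g(\beta)=0,\quad g<0\text{ on }(B\cap\widehat\Phi_K^+)\setminus\{\beta\},\quad g>0\text{ on }\widehat\Phi_K^+\setminus B. \tag{6}$$

Let $K=2$. On each component $\Phi_c$ of $\Phi_2$ we have $B\cap\widehat\Phi_c^+=N(w_c)$ by (F). Choose $c_0$ on $\mathrm{span}(\Phi_c)\oplus\mathbb R\delta$ positive on the simple roots of $\widehat\Phi_c^+$, and for $w$ in the affine Weyl group of $\Phi_c$ let $g_w(\rho)=c_0(w^{-1}\rho)$. Then $g_w$ is negative on $N(w)$, positive on the rest of $\widehat\Phi_c^+$, and positive on $\delta$, since $w$ fixes $\delta$. For components not containing $\alpha$ take $g_{w_c}$. On the component containing $\alpha$, also $N(w_c)\setminus\{\beta\}=(B\setminus\{\beta\})\cap\widehat\Phi_c^+$ is finite biclosed, say $N(w')$. There $g_{w_c}(\beta)<0<g_{w'}(\beta)$. The functional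
$$g_{w'}(\beta)\,g_{w_c}-g_{w_c}(\beta)\,g_{w'}$$
is a combination of $g_{w_c},g_{w'}$ with positive coefficients, and it vanishes at $\beta$. Since $g_{w_c}$ and $g_{w'}$ have the same strict signs on $\widehat\Phi_c^+\setminus\{\beta\}$ and are both positive on $\delta$, it has the required signs. Normalize all these functionals to have value $1$ on $\delta$ and glue them on $\bigoplus_c\mathrm{span}\,\Phi_c\oplus\mathbb R\delta$.

Let $K=1$. Apply the same construction to the finite biclosed sets $\widehat\Phi_c^+\setminus B$, and on the component of $\alpha$ to the pair $(\widehat\Phi_c^+\setminus B)\cup\{\beta\}$ and $\widehat\Phi_c^+\setminus B$. The result has value $1$ on $\delta$, vanishes at $\beta$, is negative on $\widehat\Phi_1^+\setminus B$ and positive on $(B\cap\widehat\Phi_1^+)\setminus\{\beta\}$. Its negative satisfies (6).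

**Step 3: a family of functionals on all of $V$.** Let $\tilde g\in V^*$ extend $g$, let $h\in V^*$ be any functional vanishing on $\mathrm{span}(\Phi_K)\oplus\mathbb R\delta$, and put
$$f_M=-Mf_0+\tilde g+h .$$
Then $f_M(\beta)=0$. We claim that *for $M$ large, depending on $h$, $f_M$ is negative on $\mathrm{Cut}(\beta)\cap B$ and positive on $\mathrm{Cut}(\beta)\setminus B$.* As $\mathrm{Cut}(\beta)$ is finite, we may treat one $\gamma\in\mathrm{Cut}(\beta)$; let $\alpha'$ be its gradient. If $f_0(\alpha')\ne0$, then for large $M$ the sign of $f_M(\gamma)$ is that of $-f_0(\alpha')$, which is correct by Lemma 5. Let $f_0(\alpha')=0$. Then $\alpha'\in\Phi_K$: write $\beta=a\gamma+b\gamma'$ with $\gamma'$ the other basic root and $a,b>0$. If $\alpha'$ were in the other part of $\Phi_0\cap\ker f_0$, the gradient $(\alpha-a\alpha')/b$ of $\gamma'$ would be a root in $\ker f_0$ with nonzero parts in both $\mathrm{span}\,\Phi_1$ and $\mathrm{span}\,\Phi_2$, which is impossible. So $f_M(\gamma)=g(\gamma)$, which has the correct strict sign by (6), as $\gamma\ne\beta$.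

Thus the sign vector of $B$ on $\mathrm{Cut}(\beta)$ is realized strictly on $H_\beta$. So $B$ has a shard $\Sigma$ at $\beta$, and for every $h$ there is $M(h)$ with $f_M\in\Sigma^\circ$ for all $M\ge M(h)$.

**Step 4: $J_\Sigma\subseteq B$.** Let $\rho\in\Phi^+$ with gradient $\alpha'$ satisfy $\rho\le0$ on $\Sigma$. With $h=0$ we have $f_M(\rho)\le0$ for all large $M$, so $f_0(\alpha')\ge0$. If $f_0(\alpha')>0$, then $\rho\in B$. If $\alpha'\in\Phi_K$, then $g(\rho)=f_M(\rho)\le0$, so $\rho\in B$ by (6). In the remaining case $f_0(\alpha')=0$ and $\alpha'$ lies in the other part, which is orthogonal to $\Phi_K$; so $\alpha'\notin\mathrm{span}(\Phi_K)\oplus\mathbb R\delta$, and we may choose $h$ with $h(\alpha')>-\tilde g(\rho)$. Then $f_M(\rho)=\tilde g(\rho)+h(\alpha')>0$ for all $M$, which contradicts $f_M\in\Sigma$ for $M\ge M(h)$. $\square$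

For the set $B$ of Section 4 with $\beta=\alpha_1$ we have $K=2$, and with $h=0$ Step 3 gives $f_M(\alpha_1)=0$, $f_M(\delta)=1$, $f_M(\alpha_2)=-M+\tilde g(\alpha_2)$. Each $B_{f_M}$ is finite and captures only part of $B$.

## 10. A least biclosed set through a wall

We now prove that in a finite or cofinite set with lower wall $\beta$ there is a *least* biclosed subset containing $\beta$. The idea is to move the interval $[\emptyset,B]$ by an element of $\{\pm1\}\times W$ so that $\beta$ becomes a simple root $a_s$. The condition "contains $\beta$" then becomes "contains the biclosed set $\{a_s\}$", and lower bounds are compatible with meets.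

**Lemma 9.** Let $B$ be a finite or cofinite biclosed set with lower wall $\beta$. Then $\{X\text{ biclosed}:\beta\in X\subseteq B\}$ has a least element $X(B)$. It is a CJI with lower wall $\beta$.

*Proof.* **Step 1: transport to the positive system.** By (F) and (3), $\tilde B=\kappa\Phi^+$ for some $\kappa\in\{\pm1\}\times W$: if $B=N(v)$, then $\tilde B=v\Phi^-=(-v)\Phi^+$; if $\Phi^+\setminus B=N(w)$, then $\tilde B=-w\Phi^-=w\Phi^+$. Let $\tau=\kappa^{-1}\beta\in\Phi^+$.

**Step 2: $\tau$ is simple.** The set $\widetilde{B\setminus\{\beta\}}=(\tilde B\setminus\{\beta\})\cup\{-\beta\}$ is a closed half. Applying $\kappa^{-1}$ and intersecting with $\Phi^+$ shows that $\Phi^+\setminus\{\tau\}$ is closed. Since $(\tau,\tau)>0$ and $\tau$ is a nonnegative combination of simple roots, some simple root $a$ has $(a,\tau)>0$. If $\tau$ is not simple, then $\tau=s_a\tau+ca$ with $c>0$. Here $s_a\tau\in\Phi^+\setminus\{\tau\}$, because $s_a$ permutes $\Phi^+\setminus\{a\}$, and $a\ne\tau$. This contradicts closedness. So $\tau=a_s$ for some $s$.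

**Step 3: an isomorphism of intervals.** For biclosed $X\subseteq B$ put $\varphi(X)=\kappa^{-1}\tilde X\cap\Phi^+$. It is biclosed with $\widetilde{\varphi(X)}=\kappa^{-1}\tilde X$. Since $\Phi^+=\kappa^{-1}\tilde B$ and $\tilde X\cap\tilde B=X\sqcup-(\Phi^+\setminus B)$,
$$\varphi(X)=\kappa^{-1}X\sqcup A,\qquad A:=-\kappa^{-1}(\Phi^+\setminus B)=\varphi(\emptyset).$$
So $\varphi$ is an order embedding of $[\emptyset,B]$ into $[A,\Phi^+]$. It is onto: let $Y\supseteq A$ be biclosed. The closed half $D=\kappa\tilde Y$ contains $\kappa A=-(\Phi^+\setminus B)$, so $X:=D\cap\Phi^+$ satisfies $X\subseteq B$ and $\tilde X=D$, and $\varphi(X)=\tilde Y\cap\Phi^+=Y$. Moreover $\beta\in X\iff a_s\in\varphi(X)$, because the positive root $\beta=\kappa a_s$ is not in $\kappa A=-(\Phi^+\setminus B)$.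

**Step 4: closure under meets.** By (BS) meets exist. Meets of two elements of $[\emptyset,B]$ or of $[A,\Phi^+]$ stay in that interval, so $\varphi(X\wedge Y)=\varphi(X)\wedge\varphi(Y)$. Let $\beta\in X$ and $\beta\in Y$. The set $\{a_s\}=N(s)$ is biclosed and lies below $\varphi(X)$ and $\varphi(Y)$, hence below $\varphi(X)\wedge\varphi(Y)$. So $\beta\in X\wedge Y$, and the family is closed under binary meets. A minimal element exists by Zorn. It is the least element, because its meet with any other member is again a member. It is minimal among all biclosed sets containing $\beta$, so Lemma 7 applies. $\square$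

## 11. Constancy along a shard, and the jump across $f(\delta)=0$

Fix $\beta$ and a shard $\Sigma\subseteq H_\beta$. Let
$$G=\{f\in\Sigma^\circ: f(\delta)\ne0,\ f(\rho)\ne0\text{ for all }\rho\in\Phi^+\setminus\{\beta\}\}.$$
We remove countably many proper subspaces of $H_\beta$ from the open set $\Sigma^\circ$, so by Baire's theorem $G$ is dense in $\Sigma^\circ$, hence in $\Sigma$. For $f\in G$ both $B_f$ and $B_f\setminus\{\beta\}=\{\rho\in\Phi^+:f(\rho)<0\}$ are biclosed. So $\beta$ is a lower wall of $B_f$, and $B_f$ has shard $\Sigma$ at $\beta$. As there are finitely many gradients, $B_f$ is finite if $f(\delta)>0$ and cofinite if $f(\delta)<0$. Write $X(f)=X(B_f)$, using Lemma 9.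

**Nested sets give the same $X$.**
$$\text{If } f,f'\in G\text{ and }B_f\subseteq B_{f'},\text{ then }X(f)=X(f'). \tag{7}$$
Indeed $\beta\in X(f)\subseteq B_{f'}$, so $X(f')\subseteq X(f)\subseteq B_f$ by leastness in $B_{f'}$; then $X(f)\subseteq X(f')$ by leastness in $B_f$.

**Lemma 10.** $X(f)$ is the same for all $f\in G$.

*Proof.* **Step (a): $f_1,f_2\in G$ with $f_1(\delta)$, $f_2(\delta)$ of the same sign.** Here we walk.

*Local finiteness.* On a compact subset of $\{f(\delta)\ne0\}$, where $|f(\alpha)|\le c_1$ for $\alpha\in\Phi_0$ and $|f(\delta)|\ge c_2>0$, a hyperplane $H_{\alpha+k\delta}$ with $\alpha+k\delta\in\Phi^+$ can occur only for $k\le c_1/c_2$. So the $H_\rho$ form a locally finite family on $\{f(\delta)\ne0\}$.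

*General position.* By local finiteness $f_1$ has a connected neighborhood in $\Sigma^\circ\cap\{f(\delta)\ne0\}$ that meets no $H_\rho$ with $\rho\ne\beta$. It lies in $G$, and $B_f$ is constant on it. Consider the countably many subspaces $U=H_\beta\cap H_\rho\cap H_\sigma$ with $\beta,\rho,\sigma\in\Phi^+$ linearly independent. Each has codimension 2 in $H_\beta$, so $U+\mathbb Rf_2$ is a proper subspace of $H_\beta$. Hence we may move $f_1$ slightly, without changing $B_{f_1}$, so that $f_1\notin U+\mathbb Rf_2$ for all $U$. Then the segment $[f_1,f_2]$, which lies in $\Sigma^\circ$ by convexity, meets no $U$ (at the end $f_2$ because $f_2\in G$). As $f(\delta)$ keeps its sign on the segment, it meets only finitely many $H_\rho$ with $\rho\ne\beta$, each in one interior point.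

*One crossing.* Let $f_*$ be a crossing point. All $\rho\in\Phi^+$ with $f_*(\rho)=0$ lie in one plane $P\ni\beta$, since otherwise $f_*$ would lie in some $U$. This plane contains at least two positive roots, and all its elements vanish at $f_*$. Since $f_*\in\Sigma^\circ$, no $\gamma\in\mathrm{Cut}(\beta)$ vanishes at $f_*$; so $\beta$ is basic in $P$. Let $\eta$ be the other basic root. Every $\rho\in P\cap\Phi^+\setminus\{\beta\}$ is $a\beta+b\eta$ with $a\ge0$, $b>0$, and along the segment $f(\rho)=bf(\eta)$. Since $f_1(\eta)\ne0$, this changes sign at $f_*$. By local finiteness the roots outside $P$ keep their signs near $f_*$. So just before and just after $f_*$ the sets $B_f$ are, in some order,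
$$\{\rho\in\Phi^+:f_*(\rho)<0\}\cup\{\beta\}\quad\text{and}\quad\{\rho\in\Phi^+:f_*(\rho)\le0\}.$$
They are nested, so $X(f)$ does not change, by (7). Between crossings $B_f$ is constant. Hence $X(f_1)=X(f_2)$.

**Step (b): $f(\delta)$ takes both signs on $G$.** Here we jump. Let $H_\delta=\{f\in V^*:f(\delta)=0\}$. By convexity $\Sigma^\circ\cap H_\delta\ne\emptyset$. Let $P=\mathrm{span}(\beta,\delta)$.

*The base point.* Choose $f_*\in\Sigma^\circ\cap H_\delta$ with $f_*(\rho)\ne0$ for all $\rho\in\Phi^+\setminus P$. This is possible: on $H_\delta$ the value $f_*(\rho)$ depends only on the gradient of $\rho$, so we avoid finitely many proper subspaces of $H_\beta\cap H_\delta$. All roots in $P$ vanish at $f_*\in\Sigma^\circ$, so $\beta$ is basic in $P$, and the other basic root is $\eta=\delta-\beta$.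

*The two sides.* Choose $g\in V^*$ with $g(\beta)=0$ and $g(\delta)=1$. Then $g(\eta)=1$, and $g>0$ on $P\cap\Phi^+\setminus\{\beta\}$. Let $f_\pm=f_*\pm tg$ with $t>0$ small enough that $f_\pm\in\Sigma^\circ$. Then $f_\pm(\delta)=\pm t$, and $f_\pm(\rho)=\pm tg(\rho)\ne0$ for $\rho\in P\cap\Phi^+\setminus\{\beta\}$. For $\rho\notin P$ we have $f_*(\rho)\ne0$, which excludes at most one $t$ for each sign. So avoiding countably many values of $t$ we get $f_\pm\in G$. Let $c=\min\{|f_*(\alpha')|:\alpha'\in\Phi_0,\ f_*(\alpha')\ne0\}$ (no condition if this set is empty), and assume also $t\max_{\Phi_0}|g|<c$.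

*The inclusion $B_{f_+}\subseteq B_{f_-}$.* The root $\beta$ is in both sets. Let $\rho=\alpha'+k\delta\in B_{f_+}$, $\rho\ne\beta$. Then $\rho\notin P$, since $f_+=tg>0$ on $P\cap\Phi^+\setminus\{\beta\}$; so $f_*(\alpha')=f_*(\rho)\ne0$. Since $k\ge0$ and $f_*(\alpha')+tg(\alpha')+tk\le0$, we get $f_*(\alpha')\le-tg(\alpha')<c$, hence $f_*(\alpha')\le-c$ by the choice of $c$. Then
$$f_-(\rho)=f_*(\alpha')-tg(\alpha')-tk<0 .$$
So $B_{f_+}\subseteq B_{f_-}$, and $X(f_+)=X(f_-)$ by (7). Together with (a), applied on each side, this proves the lemma. $\square$

## 12. Proof of Theorem A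

**Step 1: the map is well defined ($W$ irreducible).** A CJI $J$ has a unique lower wall $\beta_J$ by Lemma 7. By Lemma 8 it has a shard $\Sigma(J)\subseteq H_{\beta_J}$ at $\beta_J$, which is the compatibility condition, and this shard is unique by Section 6.

**Step 2: surjectivity.** Let $\Sigma\subseteq H_\beta$ be a shard and $f\in G$. By Lemma 9, $X(f)$ is a CJI with lower wall $\beta$. By Lemma 4, $X(f)\cap\mathrm{Cut}(\beta)=B_f\cap\mathrm{Cut}(\beta)$. So $X(f)$ has shard $\Sigma$ at $\beta$, that is, $\Sigma(X(f))=\Sigma$.

**Step 3: injectivity.** Let $J$ be a CJI with $\Sigma(J)=\Sigma$. Its lower wall $\beta$ is determined by $\Sigma$. We squeeze $J$ between sets that depend only on $\Sigma$. Let $f\in G$. By Lemma 10, $X(f)=X(f')\subseteq B_{f'}$ for all $f'\in G$, and as $G$ is dense in $\Sigma$, $\bigcap_{f'\in G}B_{f'}=J_\Sigma$. By Lemma 8 applied to $B=J$, $J_\Sigma\subseteq J$. So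
$$\beta\in X(f)\subseteq J_\Sigma\subseteq J. \tag{8}$$
By Lemma 7, $J$ is minimal among the biclosed sets containing $\beta$, so $J=X(f)=J_\Sigma$. Thus $J$ is determined by $\Sigma$. Note that (8) also proves that $J_\Sigma$ is biclosed, which we could not see directly in Section 4.

**Step 4: reducible $W$.** Let $\Phi=\bigsqcup\Phi_i$ and $V=\bigoplus V_i$ be the decompositions for the irreducible components $W_i$. A combination $a\rho+b\sigma$ $(a,b>0)$ of roots in different components is never a root. Hence the biclosed sets are exactly the sets $\bigsqcup B_i$ with $B_i\subseteq\Phi_i^+$ biclosed, and the extended weak order is the product of those of the $W_i$. An element of a product with at least two non-bottom coordinates is the join of two smaller elements. The elements below one with a single non-bottom coordinate differ from it only in that coordinate. So the CJIs are exactly the elements with one non-bottom coordinate, that coordinate being a CJI of its factor, and lower walls agree.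

If $\beta,\gamma$ lie in different components, the rank-two subarrangement through $H_\beta\cap H_\gamma$ is $\{H_\beta,H_\gamma\}$, and both are basic. If they lie in the same component, their plane lies in $V_i$ and its roots are in $\Phi_i$. So $\mathrm{Cut}(\beta)$ for $\beta\in\Phi_i^+$ is the same in $W$ and in $W_i$, and the shards in $H_\beta$ are $\Sigma_i\times\prod_{j\ne i}V_j^*$ with $\Sigma_i$ a shard of $W_i$ in $H_\beta\cap V_i^*$. The bijections of the factors combine to the required one. (Finite factors may also be allowed, using Reading's theorem for them.) This proves Theorem A. $\blacksquare$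

## 13. Inverse, least elements, finiteness, and duality

**Theorem B.** Let $W$ be irreducible affine.

1. *(Uniqueness and inverse.)* The compatible bijection is unique, and its inverse is $\Sigma\mapsto J_\Sigma=\{\rho\in\Phi^+:f(\rho)\le0\ \forall f\in\Sigma\}$. In particular these sets are biclosed. For each $\beta$ the number of CJIs with lower wall $\beta$ is finite; it equals the number of regions into which the hyperplanes $H_\gamma$, $\gamma\in\mathrm{Cut}(\beta)$, cut $H_\beta$.
2. *(All lower walls.)* For every biclosed $B$ and every lower wall $\beta$ of $B$ there is a unique shard $\Sigma\subseteq H_\beta$ with $\Sigma\subseteq\{f(\gamma)\le0\}$ or $\{f(\gamma)\ge0\}$ according as $\gamma\in B$ or $\gamma\notin B$, for all $\gamma\in\mathrm{Cut}(\beta)$. Then $J_\Sigma$ is the least element of $\{X\text{ biclosed}:\beta\in X\subseteq B\}$, and also the least biclosed set having lower wall $\beta$ with shard $\Sigma$.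
3. *(Spatiality.)* A biclosed set is a CJI iff it is minimal among the biclosed sets containing some root $\beta$. For every biclosed $X$ and every $\beta\in X$ there is a CJI contained in $X$ with lower wall $\beta$. Hence every biclosed set is the union of the CJIs it contains.
4. *(Finite versus infinite.)* $J_\Sigma$ is finite iff $\Sigma$ meets $\{f(\delta)>0\}$, the interior of the Tits cone. So the join-irreducibles of the ordinary weak order correspond to the shards meeting the interior of the Tits cone, and the infinite CJIs correspond to the shards contained in $\{f(\delta)\le0\}$.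
5. *(Duality.)* The completely meet-irreducibles are exactly the sets $M_\Sigma=\{\rho\in\Phi^+:f(\rho)<0\text{ for some }f\in\Sigma\}$, with $\Sigma\mapsto M_\Sigma$ injective. For $\Sigma\subseteq H_\beta$, $\beta$ is the unique root such that $M_\Sigma\cup\{\beta\}$ is biclosed and $\beta\notin M_\Sigma$. The set $M_\Sigma\cup\{\beta\}$ has lower wall $\beta$ with shard $\Sigma$, and $J_\Sigma\setminus M_\Sigma=\{\beta\}$. Every biclosed $B$ having lower wall $\beta$ with shard $\Sigma$ satisfies $J_\Sigma\subseteq B\subseteq M_\Sigma\cup\{\beta\}$.

In $\tilde A_1$ with $\Sigma$ the ray through $(f(\alpha),f(\delta))=(-k,1)$, $k\ge1$, we have $\beta=\alpha+k\delta$, $J_\Sigma=I_{k+1}$ and $M_\Sigma=I_k$. So the only biclosed set with this wall and shard is $I_{k+1}$. For $\beta=\alpha$ and $\Sigma=H_\alpha$, $J_\Sigma=\{\alpha\}$ and $M_\Sigma=\Phi^+\setminus\{\alpha\}$.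

*Proof of part 1.* $\Sigma(J)$ is determined by $J$ through the compatibility condition, and Step 3 of Section 12 showed $J=J_\Sigma$. So CJIs with lower wall $\beta$ correspond to shards in $H_\beta$, that is, to the regions described, and these are finitely many by Lemma 3.

*Proof of part 2.* Existence of $\Sigma$ and $J_\Sigma\subseteq B$ are Lemma 8; uniqueness is Section 6. As $J_\Sigma$ itself has lower wall $\beta$ and shard $\Sigma$, it is the least such set. Let $X$ be biclosed with $\beta\in X\subseteq B$, and take a minimal biclosed $Y$ with $\beta\in Y\subseteq X$. By Lemma 7, $Y$ is a CJI with lower wall $\beta$. By Lemma 4, $Y\cap\mathrm{Cut}(\beta)=B\cap\mathrm{Cut}(\beta)$, so its shard is $\Sigma$. Hence $Y=J_\Sigma$, and $J_\Sigma\subseteq X$.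

*Proof of part 3.* This is Lemma 7 together with the existence of a minimal biclosed $Y$ with $\beta\in Y\subseteq X$ (Section 5, Step 4).

*Proof of part 4.* We first recall why $\{f(\delta)>0\}$ is the interior of the Tits cone $\bigcup_wwC$. A functional on $\mathcal F$ with $f(\delta)=1$ is evaluation at a point of $E$. The set $C\cap\{f(\delta)=1\}$ is the closed alcove, whose $W$-translates cover $E$. Every nonzero $f\in C$ has $f(\delta)>0$, and $W$ fixes $\delta$. So the Tits cone is $\{f(\delta)>0\}\cup\{0\}$.

If $\Sigma$ meets the open set $\{f(\delta)>0\}$, so does its dense subset $G$, and $J_\Sigma\subseteq B_f$ is finite for $f\in G$ with $f(\delta)>0$. Conversely let $J_\Sigma$ be finite. In the proof of Lemma 5 with $B=J_\Sigma$ we get $\mathcal P=\emptyset$, so $R=\Phi_0=\Phi_2$ and $f_0=0$. The proof of Lemma 8 then gives $f_M=g\in\Sigma^\circ$ with $g(\delta)=1>0$.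

It remains to see that the finite CJIs are the join-irreducibles of the ordinary weak order. The finite biclosed sets form an order ideal isomorphic to the weak order. Let $x=N(w)$ be one of them with $w\ne e$. The set $\{y:y<x\}$ is the same in both posets. If $x$ covers just one element, all $y<x$ lie below it, and $x$ is a CJI. If $x$ covers two elements, their join is $x$, and $x$ is not a CJI. So $x$ is a CJI iff it covers exactly one element, that is, iff it is join-irreducible in the weak order. The statement on infinite CJIs follows by taking the remaining shards.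

*Proof of part 5.* **Step 1: the meet-irreducibles.** Complementation $X\mapsto\Phi^+\setminus X$ is an anti-automorphism of the extended weak order. So the completely meet-irreducibles are the sets
$$\Phi^+\setminus J_{\Sigma'}=\{\rho\in\Phi^+:f(\rho)<0\text{ for some }f\in-\Sigma'\}=M_{-\Sigma'} .$$
The map $\Sigma'\mapsto-\Sigma'$ permutes the shards of each $H_\beta$, because the arrangement is central, and $\Sigma'\mapsto J_{\Sigma'}$ is injective. So the first sentence holds.

**Step 2: the upper wall.** We have $M_\Sigma=\Phi^+\setminus J_{-\Sigma}$. For $\beta'\notin M_\Sigma$, the set $M_\Sigma\cup\{\beta'\}$ is biclosed iff its complement $J_{-\Sigma}\setminus\{\beta'\}$ is. By the uniqueness of the lower wall of $J_{-\Sigma}$, this holds only for $\beta'=\beta$. Hence $M_\Sigma\cup\{\beta\}$ is biclosed with lower wall $\beta$. For $\gamma\in\mathrm{Cut}(\beta)$ the sign of $f(\gamma)$ is constant on $\Sigma^\circ$, so $\gamma\in M_\Sigma$ iff $\gamma<0$ on $\Sigma^\circ$; thus the shard at $\beta$ is $\Sigma$.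

**Step 3: the difference.** If $\rho\in J_\Sigma\setminus M_\Sigma$, then $\rho\le0$ and $\rho\ge0$ on $\Sigma$, so $\rho=0$ on $\Sigma$, which spans $H_\beta$; hence $\rho=\beta$. And $\beta\in J_\Sigma\setminus M_\Sigma$, since $\beta$ vanishes on $\Sigma$.

**Step 4: the interval.** Let $B$ have lower wall $\beta$ with shard $\Sigma$. Then $J_\Sigma\subseteq B$ by part 2. The set $(\Phi^+\setminus B)\cup\{\beta\}$ is the complement of $B\setminus\{\beta\}$, so it is biclosed, and removing $\beta$ leaves the biclosed set $\Phi^+\setminus B$. So it has lower wall $\beta$, with shard $-\Sigma$, because membership of each $\gamma\in\mathrm{Cut}(\beta)$ is reversed. By part 2 it contains $J_{-\Sigma}=\Phi^+\setminus M_\Sigma$. Hence $B\setminus\{\beta\}\subseteq M_\Sigma$. $\square$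

**Reducible affine $W$.** Parts 1–3 and 5 hold, component by component, for reducible affine $W$ as well. By Step 4 of Section 12 a shard is $\Sigma=\Sigma_i\times\prod_{j\ne i}V_j^*$. A root of $\Phi_j$ with $j\ne i$ takes both signs on $\Sigma$, so $J_\Sigma=J_{\Sigma_i}$ and $M_\Sigma=M_{\Sigma_i}\sqcup\bigsqcup_{j\ne i}\Phi_j^+$. For a biclosed $B=\bigsqcup B_j$ and $\beta\in B_i$, lower walls, $\mathrm{Cut}(\beta)$ and minimality over $\beta$ depend only on $B_i$. So each statement reduces to the one for $W_i$.
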